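\title{Quasiconformal deformations of Speiser functions whose Julia set is the whole plane}

\begin{abstract}
Let $f$ be a transcendental entire function with finitely many singular values, and let $M_f$ be the class of entire functions $\psi\circ f\circ\varphi$ with $\psi,\varphi$ quasiconformal homeomorphisms of the plane. We prove that $M_f$ contains infinitely many functions, pairwise not affinely conjugate, that have finite postsingular set and Julia set equal to $\mathbb C$. In particular the supremum of the Hausdorff dimensions of the Julia sets in $M_f$ equals $2$ and is attained. If the singular values of $f$ lie on a line, then $\psi$ and $\varphi$ can be taken $(1+\delta)$-quasiconformal for any $\delta>0$; if there are at most two singular values, they can be taken affine. The proof sends all singular values onto one cycle of period two by means of Brouwer's fixed point theorem, Koebe distortion in a logarithmic tract, and the Schwarz--Pick lemma for $\mathbb C\setminus\{0,1\}$.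
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $f$ be a transcendental entire function. A \emph{critical value} of $f$ is a number $f(c)$ with $f'(c)=0$, and a \emph{finite asymptotic value} is a number $s\in\mathbb C$ such that $f\to s$ along some curve tending to $\infty$. The \emph{singular set} $S(f)$ is the closure of the set of critical and finite asymptotic values, and the \emph{Speiser class} $\mathcal S$ consists of the transcendental entire functions with finite singular set. For example, $S(\exp)=\{0\}$ and $S(\sin)=\{-1,1\}$. The \emph{Fatou set} of $f$ is the set of points near which the iterates $f^n$ form a normal family, and the \emph{Julia set} $\mathcal J(f)$ is its complement. The \emph{postsingular set} is the closure of $\bigcup_{n\ge0}f^n(S(f))$.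

The class $M_f$ of \emph{quasiconformal deformations} of $f$ consists of the entire functions
\[
g=\psi\circ f\circ\varphi ,\qquad \psi,\varphi:\mathbb C\to\mathbb C\ \text{ quasiconformal homeomorphisms}.
\]
For $f\in\mathcal S$ it is a finite-dimensional manifold, a fact that we do not use. Since $\psi$ and $\varphi$ are chosen independently, $g$ need not be conjugate to $f$: the two functions cover the plane in the same way, but their orbits can behave very differently. It is natural to ask how large the Julia set can become within one class. We measure size by Hausdorff dimension: with $D(x,r)$ the open disk of center $x$ and radius $r$,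
\[
\operatorname{Hdim}(K)=\inf\Big\{s>0:\ \inf\Big\{\sum_j r_j^{\,s}: K\subset\bigcup_jD(x_j,r_j)\Big\}=0\Big\}.
\]
No set $K\subset\mathbb C$ has dimension above $2$: for $s>2$ a unit square is covered by $n^2$ disks of radius $1/n$, at cost $n^{2-s}\to0$, and the plane is a countable union of unit squares. Also $\operatorname{Hdim}(\mathbb C)=2$: if $s\le2$ and $\sum r_j^{\,s}<1$, then all $r_j<1$, so $\sum r_j^2<1$ and the disks have finite total area. The following question is posed in \cite{plans}.

\begin{quote}
\emph{Is $\sup\{\operatorname{Hdim}(\mathcal J(g)):g\in M_f\}=2$ for every $f\in\mathcal S$?}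
\end{quote}

The exponential shows what to hope for. The class $M_{\exp}$ contains every $E_\lambda(z)=\lambda e^z$ with $\lambda\ne0$. If $0<\lambda<1/e$, then $E_\lambda(0)>0$ and $E_\lambda(1)<1$, so there is a fixed point $x\in(0,1)$; it has $E_\lambda'(x)=x<1$, and a neighborhood of it lies in the Fatou set. If $\lambda=2\pi i$, the only singular value has the orbit $0\mapsto2\pi i\mapsto2\pi i$, which ends at a fixed point with derivative $2\pi i$. Then $0\in\mathcal J(E_\lambda)$, the postsingular set is finite, and facts (D1)--(D3) of Section~\ref{sec:fatou} leave no room for a Fatou component. So $\mathcal J(E_{2\pi i})=\mathbb C$, and the supremum is a maximum.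

A heuristic count suggests the same for a function with $q$ singular values. The map $\psi$ can place them anywhere, and once $\psi$ is chosen the measurable Riemann mapping theorem supplies $\varphi$ up to an affine map. These are $q+2$ complex parameters, of which affine conjugation absorbs two. Asking each singular value to land on a prescribed cycle imposes $q$ equations on the remaining $q$ unknowns. One therefore guesses that the answer is yes. The count proves nothing, however: $f$ is not given by a formula, and the equations involve the solution of a Beltrami equation. We show that they can be solved all the same. Throughout, \emph{affine} means $z\mapsto\alpha z+\beta$ with $\alpha\neq0$.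

\begin{theorem}\label{thm:A}
Let $f\in\mathcal S$. Then $M_f$ contains a function $G$ with finite postsingular set and $\mathcal J(G)=\mathbb C$. Hence
\[
\sup\{\operatorname{Hdim}(\mathcal J(g)):g\in M_f\}=2,
\]
and the supremum is a maximum. In fact $M_f$ contains infinitely many such $G$, pairwise not conjugate by affine maps.
\end{theorem}

Two complements say how little deformation is needed in special configurations.

\begin{theorem}\label{thm:B}
If $f\in\mathcal S$ and $S(f)$ lies on a line, then for every $\delta>0$ there are $(1+\delta)$-quasiconformal maps $\psi,\varphi$ of $\mathbb C$ such that $g=\psi\circ f\circ\varphi$ is entire and $\mathcal J(g)=\mathbb C$.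
\end{theorem}

The maps in Theorem~\ref{thm:B} are not normalized. They contain affine factors that may be far from the identity, so the theorem does not say that $g$ is close to $f$.

\begin{theorem}\label{thm:C}
If $f\in\mathcal S$ has at most two singular values, then there are affine maps $A,B$ with $\mathcal J(B\circ f\circ A)=\mathbb C$.
\end{theorem}

Section~\ref{sec:tools} recalls the tools. Section~\ref{sec:criterion} fixes the target: a function whose singular values all map to a point $u$ of a cycle $0\mapsto u\mapsto0$ has no Fatou set. Section~\ref{sec:examples} looks for such functions by hand in two examples; the first shows the fixed point mechanism and the second shows why the singular values must move. Section~\ref{sec:construction} carries out the construction when the singular values are positive integers, and Section~\ref{sec:proofs} derives the three theorems.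

\section{Tools}\label{sec:tools}

\subsection{Coverings and injective maps}\label{sec:cover}

For an entire function $f$, the map
\begin{equation}\label{eq:cover}
f:\ \mathbb C\setminus f^{-1}(S(f))\longrightarrow\mathbb C\setminus S(f)
\end{equation}
is a covering. Consequently, for every domain $W\subset\mathbb C\setminus S(f)$, the restriction of $f$ to $f^{-1}(W)$, or to any of its components, is a covering of $W$. If $f$ is transcendental, then $S(f)\ne\emptyset$: otherwise $f$ would be a covering of $\mathbb C$ by $\mathbb C$, hence bijective, hence affine.

If $\psi,\varphi$ are homeomorphisms of $\mathbb C$ and $g=\psi\circ f\circ\varphi$ is entire, then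
\begin{equation}\label{eq:sing}
S(g)=\psi(S(f)).
\end{equation}
Indeed, critical points are the points near which the function is not injective, and homeomorphisms of $\mathbb C$ preserve curves tending to $\infty$. If $f$ is transcendental, it has infinite fibers by Picard's theorem; then so does $g$, and $g$ is transcendental. Thus $M_f\subset\mathcal S$ for $f\in\mathcal S$.

\begin{lemma}\label{lem:extend}
Let $D\subset\widehat{\mathbb C}$ be a domain and $E\subset D$ a set without accumulation point in $D$. Every injective holomorphic map $A:D\setminus E\to\widehat{\mathbb C}$ extends to an injective holomorphic map $D\to\widehat{\mathbb C}$.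
\end{lemma}

\begin{proof}
Let $e\in E$. Take a small disk $D_1$ around $e$ with $D_1\cap E=\{e\}$ and a disk $D_2\subset D\setminus E$ disjoint from $D_1$. The set $A(D_1\setminus\{e\})$ misses the open set $A(D_2)$. For a finite point $w_0\in A(D_2)$, the function $1/(A-w_0)$ is therefore bounded on $D_1\setminus\{e\}$, and $A$ extends over $e$. The extension is nonconstant, hence open. If two points had the same image, the images of disjoint neighborhoods of them would share a nonempty open set. That set contains a point outside the countable set $A(E)$, and such a point has two preimages in $D\setminus E$.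
\end{proof}

\subsection{Quasiconformal maps}\label{sec:qc}

An orientation preserving homeomorphism $\varphi$ between plane domains is \emph{quasiconformal} if it has locally square integrable distributional derivatives with $|\bar\partial\varphi|\le\kappa|\partial\varphi|$ almost everywhere for some $\kappa<1$. It is then called $K$-quasiconformal with $K=\frac{1+\kappa}{1-\kappa}$, and $\mu=\bar\partial\varphi/\partial\varphi$ is its \emph{Beltrami coefficient}. The inverse of a $K$-quasiconformal map is $K$-quasiconformal, and the composition of a $K_1$- and a $K_2$-quasiconformal map is $K_1K_2$-quasiconformal. If $\varphi_1,\varphi_2$ have the same coefficient on an open set $W$, then $\varphi_1\circ\varphi_2^{-1}$ is conformal on $\varphi_2(W)$; in particular $\varphi$ is conformal on any open set where $\mu=0$.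

We use the measurable Riemann mapping theorem with parameters (Ahlfors--Bers). For $\nu\in L^\infty(\mathbb C)$ with $\|\nu\|_\infty<1$ there is a unique quasiconformal map of $\mathbb C$ with coefficient $\nu$ that fixes $0$ and $1$. Let $\nu_v$ depend on a parameter $v$, with $\|\nu_v\|_\infty\le\kappa<1$, and let $\varphi_v$ be the corresponding maps. If $v\mapsto\nu_v\in L^\infty$ is continuous, then $(v,z)\mapsto\varphi_v(z)$ is continuous; if it is holomorphic, then $v\mapsto\varphi_v(z)$ is holomorphic for each $z$.

\begin{lemma}\label{lem:pullback}
Let $f$ be a nonconstant entire function and $\psi$ a $K$-quasiconformal map of $\mathbb C$ with coefficient $\mu$. Put $f^*\mu=(\mu\circ f)\,\overline{f'}/f'$, and let $\varphi$ be a quasiconformal map of $\mathbb C$ with coefficient $f^*\mu$. Then $\varphi$ is $K$-quasiconformal and $\psi\circ f\circ\varphi^{-1}$ is entire. The operator $f^*$ is linear on $L^\infty(\mathbb C)$ and does not increase norms.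
\end{lemma}

\begin{proof}
Off the closed discrete set $C$ of critical points, $f$ is locally conformal, so preimages of null sets are null. Hence $f^*$ is well defined, and $|f^*\mu|=|\mu\circ f|$ gives the statements about norms. Near a point outside $C$, the map $\psi\circ f$ is quasiconformal, and the chain rule gives $\bar\partial(\psi\circ f)=(\bar\partial\psi\circ f)\overline{f'}$ and $\partial(\psi\circ f)=(\partial\psi\circ f)f'$, so its coefficient is $f^*\mu$. Thus $\psi\circ f\circ\varphi^{-1}$ is holomorphic off the closed discrete set $\varphi(C)$, and it is continuous everywhere.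
\end{proof}

\subsection{Univalent functions}\label{sec:koebe}

Let $\Sigma(w)=w+a_2w^2+\cdots$ be univalent (injective and holomorphic) in the unit disk $\mathbb D$. Then $|a_2|\le2$ and $|\Sigma(w)|\le|w|/(1-|w|)^2$. On the circle $|w|=\frac34$ the second bound gives $|\Sigma(w)-w|\le12+\frac34<13$, so the holomorphic function $(\Sigma(w)-w)/w^2$ is bounded there by $13\cdot\frac{16}9<24$. By the maximum principle,
\begin{equation}\label{eq:koebe}
|\Sigma(w)-w|\le24|w|^2\qquad\text{for }|w|\le\tfrac34 .
\end{equation}

\subsection{The hyperbolic metric}\label{sec:hyp}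

A domain $V\subset\mathbb C$ that omits at least two points carries a hyperbolic metric $\rho_V(z)|dz|$ of curvature $-1$, with $\rho_V$ continuous and positive. We have $\rho_{\mathbb D}(s)=2/(1-|s|^2)$, and on the punctured disk $D(0,\delta)\setminus\{0\}$ the density is $1/(|w|\log(\delta/|w|))$. The Schwarz--Pick lemma says that $\rho_W(F(z))|F'(z)|\le\rho_V(z)$ for every holomorphic $F:V\to W$, with equality if $F$ is a covering. In particular $\rho_W\le\rho_V$ on $V$ if $V\subset W$.

Let $\rho_{0,1}$ be the density of $\mathbb C\setminus\{0,1\}$. At the puncture $0$ one has $\rho_{0,1}(z)\,|z|\,|\log|z||\to1$. The symmetries $z\mapsto1/z$ and $z\mapsto1-z$ give the same limit at $\infty$ and show that $\rho_{0,1}\to\infty$ at $1$. So the positive continuous function $\rho_{0,1}(z)|z|(1+|\log|z||)$ has the limits $1,1,\infty$ at $0,\infty,1$, and there is an absolute constant $C_0\ge1$ with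
\begin{equation}\label{eq:rho01}
\rho_{0,1}(z)\ge\frac1{C_0|z|\,(1+|\log|z||)} .
\end{equation}
We fix $\Lambda=3^{C_0}$. The next lemma says that along a holomorphic disk in $\mathbb C\setminus\{0,1\}$ a logarithm changes by at most a bounded factor.

\begin{lemma}\label{lem:log}
Let $\gamma:\mathbb D\to\mathbb C\setminus\{0,1\}$ be holomorphic and let $E$ be holomorphic on $\mathbb D$ with $e^E=\gamma$. If $\operatorname{Re}E(0)>\Lambda-1$, then for $0\le s\le\frac12$
\[
\operatorname{Re}E(s)\ge\Lambda^{-1}\big(1+\operatorname{Re}E(0)\big)-1,\qquad |E(s)|\le\Lambda\big(1+|E(0)|\big).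
\]
\end{lemma}

\begin{proof}
Put $b(s)=\rho_{0,1}(\gamma(s))|\gamma'(s)|$. By Schwarz--Pick, $\int_0^{1/2}b\,ds\le\int_0^{1/2}\frac{2\,ds}{1-s^2}=\log3$. Since $E'=\gamma'/\gamma$ and $\operatorname{Re}E=\log|\gamma|$, inequality \eqref{eq:rho01} gives
\[
|E'|\le C_0\,(1+|\operatorname{Re}E|)\,b\le C_0\,(1+|E|)\,b .
\]
The functions $\log(1+|\operatorname{Re}E|)$ and $\log(1+|E|)$ are Lipschitz on $[0,\frac12]$. Almost everywhere their derivatives are bounded by $|E'|/(1+|\operatorname{Re}E|)$ and $|E'|/(1+|E|)$, hence both by $C_0b$. So each function varies by at most $C_0\log3=\log\Lambda$. This gives the second bound, and also $1+|\operatorname{Re}E(s)|\ge\Lambda^{-1}(1+\operatorname{Re}E(0))>1$. Thus $\operatorname{Re}E$ has no zero on $[0,\frac12]$ and stays positive, which gives the first bound.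
\end{proof}

\begin{remark}
The loss of a factor is real: for $M>0$ the map $\gamma(s)=\exp\big(M\frac{1+s}{1-s}\big)$ has $|\gamma|>1$, and its logarithm triples between $s=0$ and $s=\frac12$. It is essential that $1$ is omitted: $\gamma(s)=e^{M(1-2s)}$ omits $0$, and $E$ drops from $M$ to $0$.
\end{remark}

\subsection{Fatou components}\label{sec:fatou}

Let $G$ be a transcendental entire function. A point $z$ lies in $\mathcal J(G)$ if and only if $G(z)$ does, and $\mathcal J(G)$ is infinite. A cycle $Z$ has \emph{multiplier} $m=\prod_{z\in Z}G'(z)$; it is attracting if $|m|<1$, repelling if $|m|>1$, and parabolic if $m$ is a root of unity. Repelling and parabolic cycles lie in $\mathcal J(G)$. The map $G$ sends each component of the Fatou set into a component. A component is \emph{wandering} if the resulting sequence of components never repeats; otherwise the sequence reaches a periodic component. A periodic component $W$ of period $p$ either belongs to the immediate basin of an attracting or parabolic cycle ($G^{np}$ converges on $W$ to a point of the cycle), or is a Siegel disk or Herman ring ($G^p$ is conformally conjugate on $W$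 to an irrational rotation of a disk or annulus), or is a Baker domain ($G^{np}\to\infty$ on $W$).

\begin{itemize}
\item[(D1)] Functions in $\mathcal S$ have no wandering domains \cite{EL,GK} and no Baker domains \cite{EL}, and entire functions have no Herman rings. So if $G\in\mathcal S$ has nonempty Fatou set, it has an attracting cycle, a parabolic cycle with its basin, or a Siegel disk.
\item[(D2)] The immediate basin of an attracting or parabolic cycle contains a singular value, and the boundary of a Siegel disk lies in the postsingular set \cite[Theorem 7]{Ber}.
\item[(D3)] No Fatou component $W$ has finite boundary. Otherwise $W$ would be open and closed in the connected set $\mathbb C\setminus\partial W$, so $W=\mathbb C\setminus\partial W$, and $\mathcal J(G)\subset\partial W$ would be finite.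
\end{itemize}

\section{A criterion for an empty Fatou set}\label{sec:criterion}

A finite postsingular set does not force $\mathcal J(G)=\mathbb C$. The function $\frac\pi2\sin z$ fixes its two singular values $\pm\frac\pi2$, which are critical points, hence attracting fixed points. The following criterion keeps the cycle away from the singular set.

\begin{proposition}\label{prop:criterion}
Let $G\in\mathcal S$ and $u\neq0$. Suppose that $G(0)=u$, $G(u)=0$, that $G(v)=u$ for every $v\in S(G)$, and that $0,u\notin S(G)$. Then the postsingular set of $G$ is finite and $\mathcal J(G)=\mathbb C$.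
\end{proposition}

\begin{proof}
The finite set $P=\{0,u\}\cup S(G)$ satisfies $G(P)\subset P$, so it contains the postsingular set. Suppose that the Fatou set is nonempty. By (D2) and (D3) there is no Siegel disk, so by (D1) there is an attracting or parabolic cycle $Z$. By (D2) some singular value lies in the Fatou set and has an orbit whose distance to $Z$ tends to $0$. After one step this orbit alternates between $u$ and $0$. Hence $0,u\in Z$, so $Z=\{0,u\}$, and $Z$ lies in the Fatou set. This excludes the parabolic case.

It remains to show that $Z=\{0,u\}$ is not attracting. If $G'(0)=0$, then $u$ is a critical value, and if $G'(u)=0$, then $0$ is one. Both are excluded, so an attracting multiplier satisfies $0<|m|<1$. The idea is that $G$ does not decrease the hyperbolic metric of $\mathbb C\setminus P$, whereas orbits that converge geometrically to the puncture $0$ do decrease it.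

Let $V=\mathbb C\setminus P$ and $V'=G^{-1}(V)$. Then $V'\subset V$ because $G(P)\subset P$, and $V'$ is connected because it is the complement of the closed discrete set $G^{-1}(P)$. Since $S(G)\subset P$, the map $G:V'\to V$ is a covering, and
\begin{equation}\label{eq:expand}
\rho_V(G(z))\,|G'(z)|=\rho_{V'}(z)\ge\rho_V(z)\qquad(z\in V').
\end{equation}
By Koenigs' linearization theorem, applied to the fixed point $0$ of $G^2$, there are arbitrarily small neighborhoods $B$ of $0$ with a conformal map $w:B\to D(0,\delta)$ such that $w(0)=0$, $G^2(B)\subset B$ and $w\circ G^2=mw$. Take $B$ so small that $B\cap P=\{0\}$, $G(B)\cap P=\{u\}$, and $G$ is injective on $B$. Let $z\in B^*=B\setminus\{0\}\subset V$. Then $G(z)\in G(B)\setminus\{u\}\subset V$, and $G^2(z)\in B^*$ because $m\ne0$. So the whole orbit of $z$ lies in $V$, hence in $V'$, and \eqref{eq:expand} applies at each of its points. Let $\tilde\rho(w)|dw|$ be the metric $\rho_V(z)|dz|$ on $B^*$ written in the coordinate $w$. Applying \eqref{eq:expand} along $2n$ steps, and then comparing with the punctured disk $B^*\subset V$, we get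
\[
0<\tilde\rho(w)\le\tilde\rho(m^nw)\,|m|^n\le\frac{|m|^n}{|m^nw|\log(\delta/|m^nw|)}=\frac1{|w|\log(\delta/|m^nw|)} .
\]
The right side tends to $0$ as $n\to\infty$, a contradiction.
\end{proof}

\section{Two examples}\label{sec:examples}

We look for functions $G=f\circ A$, with $A$ affine, to which Proposition~\ref{prop:criterion} applies. Since $S(G)=S(f)$, the map $A$ must send $0$ and the singular values to preimages of $u$ under $f$, and it must send $u$ to a zero of $f$. Below, $\operatorname{Log}$ is the principal logarithm; its power series gives $|\operatorname{Log}(1+w)|\le\log2<1$ for $|w|\le\frac12$.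

\begin{example}\label{ex:exp}
Let $f(z)=1+e^z$, so $S(f)=\{1\}$. Write $u=1+e^t$. The preimages of $u$ form the arithmetic progression $t+2\pi i\mathbb Z$, and $A(z)=t+2\pi iz$ sends $0,1$ to $t,t+2\pi i$. Thus $G=f\circ A$ has $G(0)=G(1)=u$ for every $t$. It remains to solve $A(u)=a$ for a zero $a$ of $f$. Take $a=(2n+3)\pi i$ with $n\ge1$ and put $y=n+\frac12$. The equation reads $u=y+1+\frac{it}{2\pi}$, that is, $e^t=y+\frac{it}{2\pi}$, and it holds if
\[
t=\log y+\operatorname{Log}\Big(1+\frac{it}{2\pi y}\Big).
\]
If $|t-\log y|\le1$, then $|t|\le1+\log y\le y$, so $|\frac{it}{2\pi y}|<\frac12$, and the right side lies within distance $1$ of $\log y$. So the right side maps the closed disk $|t-\log y|\le1$ continuously into itself, and Brouwer's theorem gives a solution $t$. Since $\operatorname{Re}u\ge y+1-\frac y{2\pi}>1$, we have $u\notin\{0,1\}$, and $G(z)=1+(u-1)e^{2\pi iz}$ has $\mathcal J(G)=\mathbb C$.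
\end{example}

The mechanism is a separation of scales. The unknown $t$ has size about $\log|a|$, so the position of $a$ seen from $t$ hardly depends on $t$, and the equation is a small perturbation of $t=\log y$. The example also uses a special feature: the preimages of $u$ form an exact arithmetic progression. With more singular values this matters.

\begin{example}\label{ex:square}
Let $f(z)=1+e^{z^2}$, so $S(f)=\{1,2\}$. With $u=1+e^t$ and $\operatorname{Re}t>0$, the points $a_j=\sqrt{t+2\pi ij}$ (principal root) are preimages of $u$. The affine map $A$ with $A(0)=a_0$, $A(1)=a_1$ satisfies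
\[
A^{-1}(a_2)=\frac{a_2-a_0}{a_1-a_0}=2\,\frac{a_1+a_0}{a_2+a_0},\qquad A^{-1}(a_2)-2=\frac{-4\pi i}{(a_1+a_2)(a_2+a_0)} .
\]
As $\operatorname{Re}a_j\ge\sqrt{\operatorname{Re}t}$, the error is at most $\pi/\operatorname{Re}t$, but it is never zero. So $f\circ A$ sends a point near $2$ to $u$ by way of $a_2$, and not the singular value $2$ itself.
\end{example}

The remedy is to move the singular value to $A^{-1}(a_2)$ by a quasiconformal deformation. This changes the function, hence the points $a_j$ and the zero $a$, and the positions of the singular values join $t$ as unknowns of a fixed point problem. Two uniform estimates make that problem solvable for every $f\in\mathcal S$: far out in a tract, consecutive preimages of $u$ are always almost in arithmetic progression (Lemma~\ref{lem:cluster}), and the deformation changes the logarithm of the relative position of $a$ by at most a bounded factor (Lemma~\ref{lem:log}).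

\section{The construction for integer singular values}\label{sec:construction}

\begin{proposition}\label{prop:main}
Let $f\in\mathcal S$ with $S(f)=\{k_1,\dots,k_q\}$, where the $k_j$ are distinct positive integers, and put $N=\max_jk_j$. Let $0<\varepsilon\le\frac1{10}$ and $X_1>0$. Then there are quasiconformal maps $\psi,\varphi$ of $\mathbb C$ with Beltrami coefficients bounded by $\frac53\varepsilon$, an affine map $A$, and a number $u$ with $|u|\ge e^{X_1}$ and $|u|>N+1$, such that $G=\psi\circ f\circ\varphi^{-1}\circ A$ is entire, $S(G)=\{v_1,\dots,v_q\}$ with $|v_j-k_j|\le\varepsilon$, and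
\[
G(v_1)=\dots=G(v_q)=u,\qquad G(0)=u,\qquad G(u)=0 .
\]
Moreover $\mathcal J(G)=\mathbb C$.
\end{proposition}

The proof occupies this section. We fix $f,\varepsilon,X_1$ and put
\[
r=N+1,\qquad \eta=\log r>0,\qquad H=\{\zeta:\operatorname{Re}\zeta>\eta\},\qquad d(\zeta)=\operatorname{Re}\zeta-\eta .
\]
Thus $D(\zeta,d(\zeta))\subset H$ for $\zeta\in H$.

\subsection{A tract and the zeros}

We need a substitute for the explicit preimages in the examples. Over the region $|z|>r$, which contains no singular value, every $f\in\mathcal S$ is the exponential in a suitable conformal coordinate.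

\begin{lemma}\label{lem:tract}
Let $T$ be a component of the nonempty set $\{z:|f(z)|>r\}$. There is a conformal bijection $h:H\to T$ with $f(h(\zeta))=e^\zeta$. Moreover, $f$ has zeros of arbitrarily large modulus, and none of them lies in $T$.
\end{lemma}

\begin{proof}
By Section~\ref{sec:cover}, $f:T\to\{|z|>r\}$ is a covering. The target is a punctured disk, so the covering is either universal or equivalent to a power map of finite degree. In the second case there is a conformal bijection $\iota:\mathbb D\setminus\{0\}\to T$ with $f(\iota(w))\to\infty$ as $w\to0$. By Lemma~\ref{lem:extend}, $\iota$ extends to an injective holomorphic map of $\mathbb D$ into $\widehat{\mathbb C}$, which maps neighborhoods of $0$ onto neighborhoods of $z_0=\iota(0)$. So $f(z)\to\infty$ as $z\to z_0$. Then $f$ has a pole at a finite point or is a polynomial, and both are impossible. Hence the covering is universal. So is $\exp:H\to\{|z|>r\}$, and the isomorphism between the two coverings is the map $h$.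

The fibers of the covering \eqref{eq:cover} over the connected set $\mathbb C\setminus S(f)$ all have the same cardinality, which is infinite by Picard's theorem. Since $0\notin S(f)$, the discrete set $f^{-1}(0)$ is infinite, hence unbounded.
\end{proof}

Both parts use that $f$ is transcendental, and the proposition fails otherwise: a polynomial $p$ of degree at least $2$ has $|p(z)|\ge2|z|$ for large $|z|$, so a neighborhood of $\infty$ lies in its Fatou set.

\subsection{Moving the singular values}

We want maps $\psi_v$ that move $k_j$ to a nearby point $v_j$, depend holomorphically on $v$, and fix both $0$ and the region $|z|\ge r$ where $u$ will lie. The value $k_1$ need not move, because the affine map $A$ can match two points exactly. Let $\chi(z)=\max(0,1-\frac52|z|)$ and $\chi_j(z)=\chi(z-k_j)$. Since $|\partial|z||=|\bar\partial|z||=\frac12$, we have $|\partial\chi|=|\bar\partial\chi|=\frac54$ almost everywhere on the support of $\chi$. Let $\mathbf k=(k_2,\dots,k_q)$,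
\[
\Delta=\{v=(v_2,\dots,v_q):|v_j-k_j|<\tfrac15\},\qquad \Delta_\varepsilon=\{v:|v_j-k_j|\le\varepsilon\}\subset\Delta
\]
(both are a single point if $q=1$), and for $v\in\Delta$ put
\[
\psi_v(z)=z+\sum_{j=2}^q(v_j-k_j)\chi_j(z).
\]
The supports of the $\chi_j$ are disks of radius $\frac25$ about distinct integers in $[1,N]$. They are disjoint and contain neither $0$, nor $k_1$, nor any point with $|z|\ge r$. With $v_1=k_1$ we obtain
\begin{equation}\label{eq:psi}
\psi_v(0)=0,\qquad \psi_v(k_j)=v_j\ \ (1\le j\le q),\qquad \psi_v(z)=z\ \text{ for }|z|\ge r .
\end{equation}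
The sum has Lipschitz constant at most $\frac15\cdot\frac52=\frac12$. Hence $\frac12|z-z'|\le|\psi_v(z)-\psi_v(z')|\le\frac32|z-z'|$, and $\psi_v(z)=w$ is solvable for every $w$ by the contraction principle. So $\psi_v$ is a bi-Lipschitz homeomorphism, orientation preserving since it is the identity near $\infty$. Its Beltrami coefficient is
\[
\mu_v=\sum_{j=2}^q\frac{(v_j-k_j)\,\bar\partial\chi_j}{1+(v_j-k_j)\,\partial\chi_j},
\]
a sum of terms with disjoint supports. As $|(v_j-k_j)\partial\chi_j|<\frac14$, each term expands in a power series in $v_j-k_j$ that converges in $L^\infty$, so $v\mapsto\mu_v$ is holomorphic. The denominators have modulus at least $\frac34$, which gives $|\mu_v|\le\frac43\cdot\frac54\max_j|v_j-k_j|$. This is at most $\frac13$ on $\Delta$ and at most $\frac53\varepsilon$ on $\Delta_\varepsilon$.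

Let $\varphi_v$ be the quasiconformal map with coefficient $f^*\mu_v$ that fixes $0$ and $1$. By Lemma~\ref{lem:pullback}, $\psi_v\circ f\circ\varphi_v^{-1}$ is entire, and $f^*\mu_v$ is holomorphic in $v$ and obeys the same bounds as $\mu_v$. So $\varphi_v(z)$ is continuous in $(v,z)$ and holomorphic in $v$, and $\varphi_{\mathbf k}=\mathrm{id}$. We know nothing explicit about $\varphi_v$, but one property suffices. Since $|f|>r$ on $T$, the coefficient $f^*\mu_v$ vanishes on $T$. Hence $\varphi_v$ is conformal on $T$, and
\[
F_v=\varphi_v\circ h\quad\text{is univalent on }H\text{ for every }v\in\Delta .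
\]

\subsection{Preimages in almost arithmetic progression}

For $L\in H$, the points $h(L+2\pi ij)$, $j\in\mathbb Z$, are preimages of $e^L$ under $f$; this is why the singular values were taken to be integers. The next lemma applies to every univalent function on $H$, so it controls all $F_v$ at once. Put
\[
X=\max\big(192\pi N^2/\varepsilon,\ X_1\big)>1 .
\]

\begin{lemma}\label{lem:cluster}
Let $F$ be univalent on $H$ and let $L\in H$. Then $|F''(L)/F'(L)|\le4/d(L)$. If $d(L)\ge X$, then for $1\le j\le q$
\begin{gather}
F(L+2\pi ik_j)-F(L)=2\pi ik_jF'(L)(1+e_j),\qquad|e_j|\le\frac\varepsilon{4N}\le\frac14,\label{eq:cluster1}\\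
\Big|\,k_1\frac{F(L+2\pi ik_j)-F(L)}{F(L+2\pi ik_1)-F(L)}-k_j\Big|\le\varepsilon .\label{eq:cluster2}
\end{gather}
\end{lemma}

\begin{proof}
Let $d=d(L)$. The function $\Sigma(w)=\dfrac{F(L+dw)-F(L)}{d\,F'(L)}$ is univalent on $\mathbb D$ with $\Sigma(0)=0$, $\Sigma'(0)=1$ and $a_2=dF''(L)/(2F'(L))$. The bound $|a_2|\le2$ is the first claim. If $d\ge X$, the point $w=2\pi ik_j/d$ has $|w|\le2\pi N/X\le\varepsilon/(96N)<\frac34$, and \eqref{eq:koebe} gives $\Sigma(w)=w(1+e_j)$ with $|e_j|\le24|w|\le\varepsilon/(4N)$. This is \eqref{eq:cluster1}. The left side of \eqref{eq:cluster2} equals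
\[
k_j\,\frac{|e_j-e_1|}{|1+e_1|}\le N\cdot\frac{\varepsilon}{2N}\cdot\frac43\le\varepsilon .\qedhere
\]
\end{proof}

\subsection{The fixed point problem}

Fix a zero $a$ of $f$; its modulus will be taken large. A zero is a convenient target for $u$: it lies outside $T$, it does not depend on $L$, and $\varphi_v(a)$ is a zero of the deformed function for every $v$ because $\psi_v(0)=0$. For $(v,L)\in\Delta\times H$ let $A_{v,L}$ be the affine map that sends $0$ to $F_v(L)$ and $k_1$ to $F_v(L+2\pi ik_1)$, and let $G_{v,L}=\psi_v\circ f\circ\varphi_v^{-1}\circ A_{v,L}$. Define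
\begin{align}
v_j'&=A_{v,L}^{-1}\big(F_v(L+2\pi ik_j)\big)=k_1\frac{F_v(L+2\pi ik_j)-F_v(L)}{F_v(L+2\pi ik_1)-F_v(L)}\qquad(2\le j\le q),\label{eq:vprime}\\
U(v,L)&=\frac1{k_1}A_{v,L}^{-1}\big(\varphi_v(a)\big)=\frac{\varphi_v(a)-F_v(L)}{F_v(L+2\pi ik_1)-F_v(L)} .\label{eq:U}
\end{align}
For every integer $n$ we have $\psi_v\big(f(h(L+2\pi in))\big)=\psi_v(e^L)=e^L$, since $|e^L|>r$, and $\psi_v(f(a))=0$. Therefore, for all $(v,L)\in\Delta\times H$,
\begin{equation}\label{eq:orbit}
G_{v,L}(0)=G_{v,L}(k_1)=G_{v,L}(v'_j)=e^L,\qquad G_{v,L}\big(k_1U(v,L)\big)=0,
\end{equation}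
while $S(G_{v,L})=\{k_1,v_2,\dots,v_q\}$ by \eqref{eq:sing} and \eqref{eq:psi}. We have to solve $q$ equations in the $q$ unknowns $v_2,\dots,v_q,L$:
\[
v_j=v_j'\quad(2\le j\le q),\qquad e^L=k_1U(v,L).
\]

The function $U$ is the position of the zero seen from the points $F_v(L)$ and $F_v(L+2\pi ik_1)$, normalized to be $0$ and $1$. Since $a\notin T$ and $\varphi_v$ and $h$ are injective, the three points in \eqref{eq:U} are distinct, so \emph{$U$ takes values in $\mathbb C\setminus\{0,1\}$}. It is continuous in $(v,L)$ and holomorphic in $v$. As $\Delta\times H$ is convex, there is a continuous function $\ell$ on $\Delta\times H$ with $e^\ell=U$, unique up to a constant in $2\pi i\mathbb Z$. Define the continuous map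
\[
\Phi(v,L)=(v',L'),\qquad v'=(v'_2,\dots,v'_q),\qquad L'=\log k_1+\ell(v,L).
\]
A fixed point of $\Phi$ solves the equations.

\subsection{An invariant convex set}

At $v=\mathbf k$ we expect $\ell\approx\log|a|$, as in Example~\ref{ex:exp}. For other $v$, Lemma~\ref{lem:log} locates $\ell$ only up to the factor $\Lambda$, so $L$ must be allowed to range over a region of size comparable to $\log|a|$. This is affordable because, over such a region, $\ell(\mathbf k,L)$ varies only by $O(\log\log|a|)$. Let
\[
Q=3\Lambda\log|a|,\qquad\Omega=\{L:\ X\le d(L)\le Q,\ |\operatorname{Im}L|\le Q\},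
\]
with $|a|$ so large that $Q>X$.

\begin{lemma}\label{lem:invariant}
If $|a|$ is large enough, then for a suitable choice of the constant in $\ell$ we have $\Phi(\Delta_\varepsilon\times\Omega)\subset\Delta_\varepsilon\times\Omega$.
\end{lemma}

\begin{proof}
In this proof, ``large'' means larger than a bound that depends only on $f,h,\varepsilon,X$. Let $(v,L)\in\Delta_\varepsilon\times\Omega$. By \eqref{eq:vprime} and \eqref{eq:cluster2} for $F=F_v$, we have $v'\in\Delta_\varepsilon$. It remains to show that $L'\in\Omega$.

\emph{Step 1: growth of $h$ on $\Omega$.} Let $\zeta_0=\eta+1$ and fix a branch of $\log h'$ on $H$. Its derivative is bounded by $4/d(\zeta)$ by Lemma~\ref{lem:cluster}, so we join $\zeta_0$ to $L\in\Omega$ by a path that is short in the metric $|d\zeta|/d(\zeta)$: the polygon with vertices $\zeta_0$, $\eta+Q$, $\eta+Q+i\operatorname{Im}L$, $L$. On each horizontal side $d$ runs monotonically within $[1,Q]$, so the length is at most $\log Q$. The vertical side has $d=Q$ and Euclidean length at most $Q$, so its length is at most $1$. Hence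
\begin{equation}\label{eq:logh}
|\log h'(\zeta)-\log h'(\zeta_0)|\le8\log Q+4\quad\text{for all $\zeta$ on the polygon}.
\end{equation}
So $|h'|\le e^4Q^8|h'(\zeta_0)|$ on the polygon, whose Euclidean length is at most $3Q$, and
\[
|h(L)|\le|h(\zeta_0)|+3e^4|h'(\zeta_0)|\,Q^9 .
\]
Since $Q$ is a fixed multiple of $\log|a|$, we get $|h(L)|\le|a|/2$ on $\Omega$ for $|a|$ large.

\emph{Step 2: the undeformed function.} At $v=\mathbf k$ we have $\varphi_v=\mathrm{id}$, and \eqref{eq:cluster1} for $F=h$ gives
\[
U(\mathbf k,L)=\frac{a\,(1-h(L)/a)}{2\pi ik_1\,h'(L)\,(1+e_1(L))},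
\]
where $e_1$ is continuous on $\Omega$ and $|e_1|\le\frac14$. Let $\log a=\log|a|+i\arg a$ with $|\arg a|\le\pi$. Then
\[
\log a+\operatorname{Log}\Big(1-\frac{h(L)}a\Big)-\operatorname{Log}(2\pi ik_1)-\log h'(L)-\operatorname{Log}(1+e_1(L))
\]
is a continuous logarithm of $U(\mathbf k,\cdot)$ on the connected set $\Omega$, so it differs from $\ell(\mathbf k,\cdot)$ by a constant in $2\pi i\mathbb Z$. We choose $\ell$ so that this constant is $0$; this choice is what bounds the imaginary part of $L'$. By \eqref{eq:logh}, with $C_1=\pi+6+|\operatorname{Log}(2\pi ik_1)|+|\log h'(\zeta_0)|$,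
\begin{equation}\label{eq:center}
\big|\ell(\mathbf k,L)-\log|a|\big|\le C_1+8\log Q\le\tfrac12\log|a|\qquad(L\in\Omega)
\end{equation}
for $|a|$ large.

\emph{Step 3: the deformed function.} Fix $(v,L)\in\Delta_\varepsilon\times\Omega$. For $s\in\mathbb D$ the point $v(s)=\mathbf k+\frac s{5\varepsilon}(v-\mathbf k)$ lies in $\Delta$, and $v(0)=\mathbf k$, $v(5\varepsilon)=v$ with $5\varepsilon\le\frac12$. This is the reason for working in the polydisk $\Delta$, which is at least twice as large as $\Delta_\varepsilon$. The map $\gamma(s)=U(v(s),L)$ is holomorphic from $\mathbb D$ to $\mathbb C\setminus\{0,1\}$, and $E(s)=\ell(v(s),L)$ is a continuous, hence holomorphic, logarithm of $\gamma$. By \eqref{eq:center}, $\operatorname{Re}E(0)\ge\frac12\log|a|$ and $|E(0)|\le\frac32\log|a|$. Take $|a|$ so large that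
\[
\frac{\log|a|}{2\Lambda}-1\ge\eta+X,\qquad\log k_1+\Lambda\le\tfrac32\Lambda\log|a| .
\]
The first inequality implies $\operatorname{Re}E(0)>\Lambda$, so Lemma~\ref{lem:log} applies at $s=5\varepsilon$. Using $\log k_1\ge0$, we obtain
\[
\operatorname{Re}L'\ge\frac{\log|a|}{2\Lambda}-1\ge\eta+X,\qquad|L'|\le\log k_1+\Lambda\big(1+\tfrac32\log|a|\big)\le Q .
\]
Thus $d(L')\ge X$, $|\operatorname{Im}L'|\le Q$, and $d(L')<\operatorname{Re}L'\le Q$ because $\eta>0$. So $L'\in\Omega$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By Lemma~\ref{lem:tract} there is a zero $a$ large enough for Lemma~\ref{lem:invariant}. The set $\Delta_\varepsilon\times\Omega$ is a compact convex subset of $\mathbb C^q$, so by Brouwer's theorem $\Phi$ has a fixed point $(v,L)$ in it. Put $\psi=\psi_v$, $\varphi=\varphi_v$, $A=A_{v,L}$, $G=G_{v,L}$ and $u=e^L$. The coefficients of $\psi$ and $\varphi$ are bounded by $\frac53\varepsilon$, and $S(G)=\{v_1,\dots,v_q\}$ with $v_1=k_1$ and $|v_j-k_j|\le\varepsilon$. Since $v'=v$ and $u=e^{L'}=k_1U(v,L)$, the identities \eqref{eq:orbit} give $G(0)=G(v_j)=u$ for all $j$ and $G(u)=0$. Also $|u|\ge e^{\eta+X}=(N+1)e^X$,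 so $|u|>N+1$ and $|u|\ge e^{X_1}$. Finally $\frac9{10}\le|v_j|\le N+\frac1{10}$, so $0,u\notin S(G)$, and Proposition~\ref{prop:criterion} gives $\mathcal J(G)=\mathbb C$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\subsection{Reduction to integer singular values}

A piecewise affine shear moves finitely many points to prescribed real numbers. This is where the construction uses that $S(f)$ is finite; the other use is (D1).

\begin{lemma}\label{lem:shear}
Let $s_j=x_j+iy_j$ with $x_1<\dots<x_q$, and let $k_1<\dots<k_q$ be real. There is a quasiconformal map $\psi_0$ of $\mathbb C$ with $\psi_0(s_j)=k_j$ for all $j$. If all $y_j=0$, it can be taken $K$-quasiconformal, where $K$ is the maximum of $1$ and the numbers $\beta_j$, $1/\beta_j$ with $\beta_j=\frac{k_{j+1}-k_j}{x_{j+1}-x_j}$.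
\end{lemma}

\begin{proof}
Let $\sigma,\tau:\mathbb R\to\mathbb R$ be continuous, linear between consecutive points $x_j$, with $\sigma(x_j)=k_j$ and $\tau(x_j)=y_j$, and with slopes $1$ and $0$, respectively, outside $[x_1,x_q]$. Then $\sigma$ is an increasing homeomorphism, so $\psi_0(x+iy)=\sigma(x)+i(y-\tau(x))$ is a Lipschitz homeomorphism of $\mathbb C$. Off finitely many vertical lines its differential takes finitely many values, each with Jacobian $|\partial\psi_0|^2-|\bar\partial\psi_0|^2=\sigma'>0$. So $\psi_0$ is quasiconformal. If $\tau=0$, its coefficient is $\frac{\sigma'-1}{\sigma'+1}$, which corresponds to $\max(\sigma',1/\sigma')$.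
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $q\ge1$ be the number of singular values of $f$. Choose a rotation $B$ such that the points of $B(S(f))$ have distinct real parts; only finitely many angles are excluded. By Lemma~\ref{lem:shear} there is a quasiconformal $\psi_0$ that maps $B(S(f))$ onto $\{1,\dots,q\}$, and by Lemma~\ref{lem:pullback} there is a quasiconformal $\varphi_0$ such that $f_0=\psi_0\circ B\circ f\circ\varphi_0^{-1}$ is entire. Then $f_0\in\mathcal S$ and $S(f_0)=\{1,\dots,q\}$. Proposition~\ref{prop:main}, applied to $f_0$, gives
\[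
G=(\psi\circ\psi_0\circ B)\circ f\circ(\varphi_0^{-1}\circ\varphi^{-1}\circ A)\in M_f
\]
with $\mathcal J(G)=\mathbb C$ and postsingular set $\{0,u,v_1,\dots,v_q\}$. By Section~\ref{sec:intro}, $\operatorname{Hdim}(\mathcal J(G))=2$, and no larger value is possible.

Let $G,\tilde G$ be two functions obtained in this way, and suppose that $\tilde G=M\circ G\circ M^{-1}$ with $M$ affine. By \eqref{eq:sing}, $M$ maps $S(G)$ onto $S(\tilde G)$. Hence $\tilde u=\tilde G(M(v_1))=M(u)$ and $0=\tilde G(\tilde u)=M(G(u))=M(0)$, so $M$ is linear. Therefore $|u|/\max_j|v_j|$ takes the same value for $G$ and $\tilde G$. This ratio is at least $e^{X_1}/(q+1)$, and $X_1$ is arbitrary, so it takes infinitely many values. Thus infinitely many affine conjugacy classes occur.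
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
On a line, the singular values can be brought close to integers, relative to their mutual distances, by scaling. Choose an affine map $B_0$ with $B_0(S(f))=\{c_1<\dots<c_q\}\subset(0,\infty)$, let $B=nB_0$, and let $k_j$ be an integer nearest to $x_j=nc_j$. Since $|k_j-x_j|\le\frac12$, the slopes in Lemma~\ref{lem:shear} satisfy $|\beta_j-1|\le1/(n(c_{j+1}-c_j))$. So for large $n$ the $k_j$ are positive and increasing, and there is a $K_n$-quasiconformal $\psi_0$ with $\psi_0(x_j)=k_j$, where $K_n\to1$. By Lemma~\ref{lem:pullback} there is a $K_n$-quasiconformal $\varphi_0$ with $f_0=\psi_0\circ B\circ f\circ\varphi_0^{-1}$ entire, and $S(f_0)=\{k_1,\dots,k_q\}$. Apply Proposition~\ref{prop:main} to $f_0$ and write $G$ as in the previous proof. The maps $\psi\circ\psi_0\circ B$ and $\varphi_0^{-1}\circ\varphi^{-1}\circ A$ are $K$-quasiconformal with $K=K_n\frac{1+5\varepsilon/3}{1-5\varepsilon/3}$, and $K\le1+\delta$ for $n$ large and $\varepsilon$ small.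
\end{proof}

\subsection{At most two singular values}

If $f$ has one singular value, an affine map moves it to $1$, the polydisk $\Delta$ is a point, and the construction of Section~\ref{sec:construction} has $\psi=\varphi=\mathrm{id}$. With two singular values the construction does deform $f$, but the deformation turns out to be trivial: an affine map can imitate $\psi$ on $S(f)$, and what remains of $\psi$ can be lifted through $f$. With three singular values the first step is in general not available.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Theorem~\ref{thm:A} there is $g=\psi\circ f\circ\varphi\in M_f$ with $\mathcal J(g)=\mathbb C$. We show that $g=B\circ f\circ A$ with $A,B$ affine. Choose distinct points $s_0,s_1$ with $S(f)\subset\{s_0,s_1\}$, and let $B$ be the affine map with $B(s_i)=\psi(s_i)$ for $i=0,1$. Then $\theta=B^{-1}\circ\psi$ is quasiconformal and fixes $s_0,s_1$. Let $\mu$ be its coefficient, and for $0\le t\le1$ let $\theta_t$ be the quasiconformal map of $\mathbb C$ with coefficient $t\mu$ that fixes $s_0,s_1$. Conjugating by the affine map that sends $0,1$ to $s_0,s_1$ reduces to the normalization of Section~\ref{sec:qc}.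 So $\theta_t$ exists and is unique, $\theta_0=\mathrm{id}$, $\theta_1=\theta$, and $(t,z)\mapsto\theta_t(z)$ is continuous. Each $\theta_t$ is a bijection fixing $S(f)$ pointwise, so it maps $\mathbb C\setminus S(f)$ into itself.

Let $Y=\mathbb C\setminus f^{-1}(S(f))$. The homotopy $(t,z)\mapsto\theta_t(f(z))$ from $[0,1]\times Y$ to $\mathbb C\setminus S(f)$ starts at $f$, which lifts through the covering \eqref{eq:cover} to the identity of $Y$. By the homotopy lifting property there is a continuous map $(t,z)\mapsto\tilde\theta_t(z)\in Y$ with $\tilde\theta_0=\mathrm{id}$ and $f\circ\tilde\theta_t=\theta_t\circ f$. The map $\tilde\theta_1$ is injective. Indeed, if $\tilde\theta_1(z)=\tilde\theta_1(z')$, then $\theta(f(z))=\theta(f(z'))$, so $f(z)=f(z')$. The paths $t\mapsto\tilde\theta_t(z)$ and $t\mapsto\tilde\theta_t(z')$ are then lifts of the same path with the same endpoint, so they coincide, and $z=z'$.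

Let $E=\varphi^{-1}(f^{-1}(S(f)))$, a closed discrete subset of $\mathbb C$, and let $A=\tilde\theta_1\circ\varphi:\mathbb C\setminus E\to Y$. This map is continuous and injective, and
\[
g=B\circ\theta\circ f\circ\varphi=B\circ f\circ A\qquad\text{on }\mathbb C\setminus E .
\]
Since $Y$ contains no critical point of $f$, the map $A$ is locally the composition of $g$ with a holomorphic branch of $(B\circ f)^{-1}$, hence holomorphic. By Lemma~\ref{lem:extend}, $A$ extends to an injective holomorphic map $\mathbb C\to\widehat{\mathbb C}$, and by the same lemma with $D=\widehat{\mathbb C}$ and the set $\{\infty\}$, to an injective holomorphic map of $\widehat{\mathbb C}$, that is, a M\"obius map. Suppose that $z_0=A^{-1}(\infty)$ is finite. Then $z_0\in E$, and $f=B^{-1}\circ g\circ A^{-1}$ on the image of a punctured neighborhood of $z_0$. So $f$ is bounded near $\infty$, which is impossible. Hence $A(\infty)=\infty$, the map $A$ is affine, and $g=B\circ f\circ A$ on $\mathbb C$ by continuity.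
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ber} Bergweiler, survey, 1993.

\bibitem{EL} Eremenko and Lyubich, 1992.

\bibitem{GK} Goldberg and Keen, 1986.

\bibitem{plans} \emph{Research Plans}, \texttt{http://www.math.stonybrook.edu/\textasciitilde{}bishop/vita/plans.pdf}.

\end{thebibliography}
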